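
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Subgroup-extremal and refinement-extremal\\ pseudocompact groups}


\begin{abstract}
A pseudocompact group is subgroup-extremal if it has no proper dense pseudocompact subgroup, and refinement-extremal if it has no strictly finer pseudocompact group topology. For abelian groups both conditions are equivalent to metrizability. We show in ZFC that for nonabelian groups neither condition implies the other: at every uncountable weight all four combinations of the two properties and their negations occur. The examples are built from $\Sigma$-products of finite perfect groups and from groups $SL_2$ over rings of functions on finite subsets of an uncountable set.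
\end{abstract}

\section{The question and the answer}

All topological groups are Hausdorff, and ``countable'' means at most countable. A topological group is \emph{pseudocompact} if every continuous real-valued function on it is bounded.

A compact group is rigid in two ways. It has no proper dense compact subgroup, since compact subgroups are closed, and it has no strictly finer compact group topology, since a continuous bijection from a compact space to a Hausdorff space is a homeomorphism. If ``compact'' is weakened to ``pseudocompact'', both kinds of rigidity may fail, and each becomes a property worth naming.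

\begin{definition}
Let $G$ be a pseudocompact group.
\begin{enumerate}
\item[(a)] $G$ is \emph{subgroup-extremal}, or \emph{$s$-extremal}, if $G$ has no proper dense pseudocompact subgroup.
\item[(b)] $G$ is \emph{refinement-extremal}, or \emph{$r$-extremal}, if there is no pseudocompact group topology on $G$ strictly finer than the given one.
\end{enumerate}
\end{definition}

Two known facts describe the simplest cases.

\begin{fact}\label{fact:abelian}
Every pseudocompact abelian group of uncountable weight has both a proper dense pseudocompact subgroup and a strictly finer pseudocompact group topology.
\end{fact}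

\begin{fact}\label{fact:metrizable}
A metrizable group, abelian or not, is pseudocompact if and only if it is compact, and such groups are extremal in both senses.
\end{fact}

A pseudocompact group of countable weight is regular and second countable, hence metrizable; conversely a compact metrizable group has countable weight. So for abelian groups (a) and (b) are equivalent, both being equivalent to metrizability. The problem list \cite{problem} asks whether (a) and (b) are equivalent for every pseudocompact group. The abelian case suggests that they are, and so does a simple mechanism (Proposition~\ref{prop:neither}): a homomorphism onto a nontrivial finite group whose kernel is ``large'' in a suitable sense destroys both properties at once, because its kernel is a proper dense pseudocompact subgroup and making the homomorphism continuous gives a strictly finer pseudocompact group topology. Nevertheless the answer is no, in both directions.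

\begin{theorem}\label{thm:main}
For every uncountable cardinal $\kappa$ there are pseudocompact groups of weight $\kappa$ that are
\begin{enumerate}
\item[(1)] $s$-extremal but not $r$-extremal;
\item[(2)] $r$-extremal but not $s$-extremal;
\item[(3)] both $s$-extremal and $r$-extremal;
\item[(4)] neither $s$-extremal nor $r$-extremal.
\end{enumerate}
Every pseudocompact group of countable weight is both $s$-extremal and $r$-extremal.
\end{theorem}

Thus neither of (a), (b) implies the other, and by (3) a group extremal in both senses need not be metrizable. The theorem is proved in ZFC, and it determines at which weights each of the four combinations occurs.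

\paragraph{The ideas.}
For (1) and (3) we use the $\Sigma$-product of $\kappa$ copies of a finite perfect group $M$, that is, the group of all elements of $M^\kappa$ with countable support. A commutator computation shows that it is $s$-extremal, and the computation does not notice errors in the center of $M$. One may therefore divide $M^\kappa$ by a central subgroup of order $2$ that meets the $\Sigma$-product trivially: the topology of the $\Sigma$-product becomes strictly coarser while $s$-extremality survives. This is (1).

For $r$-extremality it suffices to control all finite-dimensional unitary representations of the abstract group (Lemma~\ref{lem:criterion}). The main tool (Lemma~\ref{lem:ultra}) says that on a group of functions with values in a finite perfect group, such a representation is governed by finitely many ultrafilters. This gives (3). For (2) we need a proper dense pseudocompact subgroup $H$ that no finite-dimensional unitary representation distinguishes from the whole group. We build a group with infinitely many levels such that each level admits only harmless ultrafilters, such that the condition defining $H$ concerns only what happens ``at infinity'', and such that the finite groups used grow with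 the level, so that a representation of fixed dimension is trivial near infinity.

\paragraph{Two standard facts.}
A pseudocompact group is totally bounded, and hence is topologically isomorphic to a dense subgroup of a compact group \cite{comfortross}. By the Peter--Weyl theorem the continuous homomorphisms of a compact group into the unitary groups $U(m)$, $m\ge1$, separate points; so a compact group embeds topologically in a product of groups $U(m)$. We shall also use that continuous images of pseudocompact spaces are pseudocompact, and write $[x,y]=xyx^{-1}y^{-1}$.

\section{Full subgroups of products of finite groups}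

All our groups are dense in products of finite groups, or in a quotient of such a product by a finite subgroup. Let $K=\prod_{i\in J}K_i$ with every $K_i$ a finite discrete group. We regard elements of $K$ as functions on $J$. For $A\subseteq J$ put $K_A=\prod_{i\in A}K_i$; restriction $x\mapsto x|_A$ is a continuous homomorphism $K\to K_A$, and $K_A$ is compact and metrizable when $A$ is countable. The support of $x\in K$ is $\operatorname{supp}x=\{i:x_i\ne1\}$.

\begin{definition}
A subgroup $G\le K$ is \emph{full} if for every countable $A\subseteq J$ and every $x\in K_A$ there is $g\in G$ with $g|_A=x$. For a full subgroup $G$ and countable $A\subseteq J$ put $P_A=\{g\in G:g|_A=1\}$.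
\end{definition}

\begin{lemma}\label{lem:full}
A full subgroup $G\le K$ is dense in $K$ and pseudocompact.
\end{lemma}

\begin{proof}
Basic open sets restrict only finitely many coordinates, so $G$ is dense. Suppose $f:G\to\mathbb R$ is continuous and unbounded. For each $j\ge1$ choose $h_j\in G$ with $|f(h_j)|>j$, and then a finite $E_j\subseteq J$ such that $|f|>j$ on $G\cap U_j$, where $U_j=\{x\in K:x|_{E_j}=h_j|_{E_j}\}$. The set $A=\bigcup_jE_j$ is countable. Since $K_A$ is compact and metrizable, there is $a\in K_A$ such that every neighborhood of $a$ contains $h_j|_A$ for infinitely many $j$. By fullness there is $h\in G$ with $h|_A=a$. Choose a finite $E\subseteq J$ such that $|f|<|f(h)|+1$ on $G\cap W$, where $W=\{x\in K:x|_E=h|_E\}$.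

For infinitely many $j$, the element $h_j$ agrees with $a$, hence with $h$, on the finite set $A\cap E$. For such $j$ the conditions defining $U_j$ and $W$ are compatible, because $E_j\cap E\subseteq A\cap E$. So $U_j\cap W$ is nonempty and open, and it contains a point of $G$. At this point $j<|f|<|f(h)|+1$. This holds for infinitely many $j$, a contradiction.
\end{proof}

Conversely, pseudocompact subgroups that are dense in $K$ are full. This is the case $Q=K_A$ of the next lemma, whose more general form we need for quotients of $K$.

\begin{lemma}\label{lem:onto}
Let $H$ be a pseudocompact group and $q:H\to Q$ a continuous homomorphism with dense image into a compact metrizable group. Then $q(H)=Q$.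
\end{lemma}

\begin{proof}
The group $q(H)$ is pseudocompact and metrizable, so it is compact by Fact~\ref{fact:metrizable}. Hence it is closed in $Q$, and it is dense.
\end{proof}

The criterion for $r$-extremality reduces a statement about all pseudocompact topologies to one about homomorphisms of the abstract group.

\begin{lemma}\label{lem:criterion}
Let $G\le K$ be full, with the subspace topology $\mathcal T$. Suppose that for every $m\ge1$ and every homomorphism $h:G\to U(m)$, continuous or not, there is a countable $A\subseteq J$ with $h(P_A)=1$. Then $G$ is $r$-extremal.
\end{lemma}

\begin{proof}
Let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology. As recalled above, $(G,\mathcal T')$ embeds in a compact group and hence in a product of groups $U(m)$. So $\mathcal T'$ is the coarsest topology making all $\mathcal T'$-continuous homomorphisms into the groups $U(m)$ continuous, and it suffices to show that each such $h:G\to U(m)$ is $\mathcal T$-continuous.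

Take $A$ with $h(P_A)=1$. The homomorphism
\[
(G,\mathcal T')\to K_A\times U(m),\qquad g\mapsto(g|_A,h(g)),
\]
is continuous, because $\mathcal T'\supseteq\mathcal T$. Its image $\Gamma$ is pseudocompact and metrizable, hence compact by Fact~\ref{fact:metrizable}. Since $h(P_A)=1$, the value $h(g)$ depends only on $g|_A$; since $G$ is full, $g|_A$ takes all values in $K_A$. So $\Gamma$ is the graph of a homomorphism $\varphi:K_A\to U(m)$, and $h(g)=\varphi(g|_A)$. A map between compact Hausdorff spaces with closed graph is continuous. So $\varphi$ is continuous, and therefore $h$ is $\mathcal T$-continuous.
\end{proof}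

Next comes the mechanism that makes the two properties fail together. It yields the fourth part of Theorem~\ref{thm:main}, and it tells us what our other examples must avoid.

\begin{proposition}\label{prop:neither}
Let $G\le K$ be full, with the subspace topology $\mathcal T$, and let $\varphi:G\to F$ be a homomorphism onto a nontrivial finite group such that $\ker\varphi$ is full in $K$. Then $G$ is neither $s$-extremal nor $r$-extremal.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:full}, $\ker\varphi$ is a proper dense pseudocompact subgroup of $G$. For the second claim consider $\Gamma=\{(g,\varphi(g)):g\in G\}\le K\times F$, where $K\times F$ is a product of finite groups with one more factor than $K$. We show that $\Gamma$ is full. Let $A\subseteq J$ be countable, $x\in K_A$ and $c\in F$. Choose $g\in G$ with $\varphi(g)=c$, and $k\in\ker\varphi$ with $k|_A=x\,(g|_A)^{-1}$. Then $(kg)|_A=x$ and $\varphi(kg)=c$. So $\Gamma$ is pseudocompact by Lemma~\ref{lem:full}, and via $g\mapsto(g,\varphi(g))$ it induces a pseudocompact group topology $\mathcal T'\supseteq\mathcal T$ on $G$ for which $\varphi$ is continuous. If $\mathcal T'=\mathcal T$, then $\ker\varphi$ would be closed in $(G,\mathcal T)$; being dense,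 it would be all of $G$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:neither}
If $F$ is a nontrivial finite group and $\kappa$ is uncountable, then $F^\kappa$ is neither $s$-extremal nor $r$-extremal.
\end{corollary}

\begin{proof}
The complements of countable subsets of $\kappa$ are nonempty and closed under finite intersections, so there is an ultrafilter $\mathfrak p$ on $\kappa$ containing all of them. For $x\in F^\kappa$ exactly one of the finitely many sets $\{i:x_i=c\}$, $c\in F$, belongs to $\mathfrak p$; let $\varphi(x)$ be this $c$. Since $\{i:x_i=c\}\cap\{i:y_i=d\}\subseteq\{i:x_iy_i=cd\}$, the map $\varphi$ is a homomorphism, and constant functions show that it is onto. If $A$ is countable and $x\in F^A$, then the extension of $x$ by $1$ lies in $\ker\varphi$. So $\ker\varphi$ is full, and Proposition~\ref{prop:neither} applies.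
\end{proof}

Finally we record the weights. The weight $w$ is the least cardinality of a base, and the character $\chi$ of a topological group is the least cardinality of a base of neighborhoods of $1$; so $\chi\le w$.

\begin{lemma}\label{lem:weight}
Let $K=\prod_{i\in J}K_i$ with all $K_i$ finite and nontrivial and $|J|=\kappa$ uncountable. Let $L$ be a finite normal subgroup of $K$ and $G$ a dense subgroup of $K/L$. Then $w(G)=\kappa$.
\end{lemma}

\begin{proof}
There are $\kappa$ basic open sets in $K$, and the quotient map $K\to K/L$ is continuous and open. So $w(G)\le w(K/L)\le w(K)\le\kappa$.

For the lower bound it suffices to prove $\chi(G)\ge\kappa$. First, $\chi(K)\ge\kappa$: given fewer than $\kappa$ neighborhoods of $1$, each contains a basic one restricting finitely many coordinates, and since $\kappa$ is uncountable some coordinate $j$ is restricted by none of these; so none of the given neighborhoods lies in $\{x:x_j=1\}$. Next, $\chi(K/L)=\chi(K)$: since $L$ is finite, there is an open neighborhood $U$ of $1$ in $K$ with $U^{-1}U\cap L=\{1\}$, and the continuous open map $K\to K/L$ is injective on $U$, hence maps $U$ homeomorphically onto a neighborhood of $1$. Last, $\chi(G)\ge\chi(K/L)$: let $\{U_i\cap G\}$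 be a base of neighborhoods of $1$ in $G$ with each $U_i$ open in $K/L$. By density $\overline{U_i\cap G}\supseteq U_i$, so these closures are neighborhoods of $1$ in $K/L$. Given a neighborhood $V$ of $1$ in $K/L$, choose an open $V'\ni1$ with $\overline{V'}\subseteq V$, and then $i$ with $U_i\cap G\subseteq V'$; then $\overline{U_i\cap G}\subseteq V$. So these closures form a base of neighborhoods of $1$ in $K/L$.
\end{proof}

\section{Subgroup-extremal but not refinement-extremal}

\subsection{Perfect groups and $SL_2$}

A group is \emph{perfect} if it is generated by its commutators. Let $M$ be a finite perfect group. As $[x,y]^{-1}=[y,x]$, every element of $M$ is a product of commutators. By finiteness, and by padding with $[1,1]$, there is a number $c$ such that every element of $M$ is a product of exactly $c$ commutators. Working coordinatewise, the same holds with the same $c$ in every power $M^A$. This uniformity lets us pass from $M$ to infinite powers.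

Our examples of perfect groups are $SL_2(k)$ for finite fields $k$. Over any commutative ring put
\[
u(x)=\begin{pmatrix}1&x\\0&1\end{pmatrix},\qquad l(x)=\begin{pmatrix}1&0\\x&1\end{pmatrix},\qquad d(a)=\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix}
\]
for ring elements $x$ and units $a$. Then
\begin{equation}\label{eq:torus}
d(a)u(x)d(a)^{-1}=u(a^2x),\qquad d(a)l(x)d(a)^{-1}=l(a^{-2}x).
\end{equation}

\begin{lemma}\label{lem:sl2}
Let $k$ be a field.
\begin{enumerate}
\item[(1)] Every $y\in SL_2(k)$ has the form $u(x_1)l(x_2)u(x_3)l(x_4)$ with $x_1,\dots,x_4\in k$.
\item[(2)] If $k$ is finite and $|k|\ge4$, then $SL_2(k)$ is perfect.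
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $y=\begin{pmatrix}a&b\\c&d\end{pmatrix}$. For $c\neq0$,
\[
u(\alpha)l(c)u(\beta)=\begin{pmatrix}1+\alpha c&(1+\alpha c)\beta+\alpha\\c&1+c\beta\end{pmatrix}.
\]
With $\alpha=(a-1)/c$ and $\beta=(d-1)/c$ the diagonal entries are $a$ and $d$, and the upper right entry is then $b$, since $c\ne0$ and the determinant is $1$. So $y=u(\alpha)l(c)u(\beta)l(0)$. If $c=0$, then $d\ne0$ and $y\,l(1)$ has lower left entry $d$. The first case, applied to $y\,l(1)$, gives $y=u(x_1)l(x_2)u(x_3)l(-1)$.

(2) At most two elements $a$ satisfy $a^2=1$ and $|k^\times|\ge3$, so there is $a\in k^\times$ with $a^2\ne1$. By \eqref{eq:torus}, $[d(a),u(x)]=u((a^2-1)x)$ and $[d(a),l(x)]=l((a^{-2}-1)x)$. So every $u(x)$ and every $l(x)$ is a commutator, and (1) finishes the proof.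
\end{proof}

\subsection{The commutator trick}

Let $M$ be a finite perfect group, $\kappa$ an uncountable cardinal, and
\[
\Sigma=\Sigma(M,\kappa)=\{x\in M^\kappa:\operatorname{supp}x\text{ is countable}\}.
\]
Extending by $1$ shows that $\Sigma$ is full in $M^\kappa$; so it is dense and pseudocompact.

Why should $\Sigma$ have no proper full subgroup $H$? Fullness prescribes an element of $H$ on a countable set but says nothing about it elsewhere, so the difficulty is to get rid of an uncontrolled tail. Consider a single coordinate, say $0\in\kappa$, and $x,y\in M$. Choose $h\in H$ with $h_0=x$. Its tail is uncontrolled, but it lives on the countable set $B=\operatorname{supp}(h)\setminus\{0\}$. So we may choose $h'\in H$ with $h'_0=y$ and $h'|_B=1$. Then $[h,h']$ is $[x,y]$ at the coordinate $0$; it is $1$ on $B$, where $h'$ is $1$; and it is $1$ everywhere else, where $h$ is $1$. The tails have annihilated each other. Since $M$ is perfect, $H$ contains the whole copy of $M$ at the coordinate $0$.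

The same computation works for a countable set of coordinates. It also works if all prescribed values are attained only up to central factors, since commutators do not see these. Let $Z(M)$ denote the center of $M$.

\begin{lemma}\label{lem:commutator}
Let $H\le\Sigma$ be a subgroup such that for every countable $A\subseteq\kappa$ and every $x\in M^A$ there is $h\in H$ with $h|_A\in x\,Z(M)^A$. Then $H=\Sigma$.
\end{lemma}

\begin{proof}
Let $A$ be countable and $x,y\in M^A$. Choose $h\in H$ with $h|_A\in xZ(M)^A$, and put $B=\operatorname{supp}(h)\setminus A$, a countable set. By the hypothesis for $A\cup B$ there is $h'\in H$ with $h'|_A\in yZ(M)^A$ and $h'|_B\in Z(M)^B$. Then $[h,h']$ equals $[x,y]$ on $A$; it is $1$ on $B$, where $h'$ is central, and $1$ off $A\cup B$, where $h$ is $1$. So $H$ contains the extension of $[x,y]$ by $1$. Every element of $\Sigma$ supported in $A$ is a product of $c$ such elements, and every element of $\Sigma$ is supported in some countable set.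
\end{proof}

Perfectness cannot be dropped: for nontrivial abelian $M$ the group $\Sigma$ is abelian of weight $\kappa$ by Lemma~\ref{lem:weight}, and Fact~\ref{fact:abelian} says that it is not $s$-extremal.

\subsection{Dividing by a central subgroup}

Let $M=SL_2(\mathbb F_5)$, which is perfect by Lemma~\ref{lem:sl2}, and let $z=-I\in Z(M)$, so $z\neq1$ and $z^2=1$. Let $\hat z\in M^\kappa$ be constant with value $z$ and $L=\{1,\hat z\}$, a central subgroup of order $2$. Let
\[
\theta:M^\kappa\to K=M^\kappa/L
\]
be the quotient map and $G=\theta(\Sigma)\le K$, with the subspace topology $\mathcal T$. As a continuous image of $\Sigma$, the group $G$ is pseudocompact, and it is dense in the compact group $K$. Since $\kappa$ is uncountable, $\hat z\notin\Sigma$; hence $\theta$ is injective on $\Sigma$.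

\begin{proposition}\label{prop:s-not-r}
$G$ is $s$-extremal but not $r$-extremal.
\end{proposition}

\begin{proof}
\emph{$s$-extremality.} Let $H\le G$ be dense and pseudocompact, and put $H'=\Sigma\cap\theta^{-1}(H)$, so that $\theta(H')=H$. For countable $A\subseteq\kappa$, restriction to $A$ induces a continuous surjection from $K$ onto the compact metrizable group $M^A/\langle\hat z|_A\rangle$. Since $H$ is dense in $K$, Lemma~\ref{lem:onto} shows that $H$ maps onto $M^A/\langle\hat z|_A\rangle$. So for each $x\in M^A$ there is $h\in H'$ with $h|_A\in x\langle\hat z|_A\rangle\subseteq x\,Z(M)^A$. By Lemma~\ref{lem:commutator}, $H'=\Sigma$, and so $H=G$.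

\emph{Failure of $r$-extremality.} Transport the topology of $\Sigma$ to $G$ along the bijection $\theta|_\Sigma$. The result is a pseudocompact group topology $\mathcal T'$, and $\mathcal T'\supseteq\mathcal T$ because $\theta$ is continuous. Let $U=\{x\in\Sigma:x_0=1\}$, so that $\theta(U)$ is a $\mathcal T'$-neighborhood of $1$. We show that it is not a $\mathcal T$-neighborhood of $1$. Let $W\ni1$ be open in $K$. Then $\theta^{-1}(W)$ is open and contains $\hat z$. By density of $\Sigma$ in $M^\kappa$ there is $x\in\Sigma\cap\theta^{-1}(W)$ with $x_0=z$. Now $\theta(x)\in W\cap G$, but $\theta(x)\notin\theta(U)$, since $\theta$ is injective on $\Sigma$ and $x\notin U$. So $W\cap G\not\subseteq\theta(U)$, and $\mathcal T'\ne\mathcal T$.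
\end{proof}

So (a) does not imply (b), which already answers the question. The topology $\mathcal T'$ arises from $\mathcal T$ by making the homomorphism $\psi:G\to M$, $\psi(\theta(x))=x_0$ for $x\in\Sigma$, continuous, because $x\mapsto(\theta(x),x_0)$ is an injective continuous homomorphism of the compact group $M^\kappa$ into $K\times M$ and hence an embedding. This is not the mechanism of Proposition~\ref{prop:neither}, where a homomorphism has a dense kernel: the kernel of $\psi$ is contained in the proper closed subgroup $\{\theta(x):x_0\in\{1,z\}\}$ of $K$. Only the central factor $z$ in the value of $\psi$ is invisible to $\mathcal T$.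

\section{Unitary representations and ultrafilters}

\subsection{The main lemma}

To prove $r$-extremality by Lemma~\ref{lem:criterion} we must show that homomorphisms into $U(m)$ depend on countably many coordinates. Corollary~\ref{cor:neither} shows one way in which this can fail, a limit along an ultrafilter. The next lemma says that for functions with values in a finite perfect group, ultrafilters are the only obstruction and finitely many of them suffice.

Recall that an ultrafilter on a Boolean algebra $\mathcal B$ of subsets of $X$ is a family $\mathfrak p\subseteq\mathcal B$ that does not contain $\emptyset$, is closed under finite intersections and under supersets in $\mathcal B$, and contains exactly one of $B$, $X\setminus B$ for each $B\in\mathcal B$.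

\begin{lemma}\label{lem:ultra}
Let $F$ be a finite perfect group, $X$ a set, $\mathcal B$ a Boolean algebra of subsets of $X$, and $\mathcal G$ a group of functions $X\to F$ under pointwise multiplication, such that for all $f\in\mathcal G$
\begin{enumerate}
\item[(i)] $\operatorname{supp}f\in\mathcal B$;
\item[(ii)] for each $B\in\mathcal B$ the function equal to $f$ on $B$ and to $1$ off $B$ belongs to $\mathcal G$;
\item[(iii)] $a\circ f\in\mathcal G$ for each map $a:F\to F$ with $a(1)=1$.
\end{enumerate}
Let $h:\mathcal G\to U(m)$ be a homomorphism. Then there are finitely many ultrafilters $\mathfrak p_1,\dots,\mathfrak p_r$ on $\mathcal B$ $(r\ge0)$ such that $h(f)=1$ for every $f\in\mathcal G$ whose support belongs to none of them. Moreover, each $\mathfrak p_i$ contains the support of some element of $\mathcal G$.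
\end{lemma}

The idea is that disjoint sets in $\mathcal B$ carry commuting subgroups of $\mathcal G$, and that $U(m)$ has room for only a bounded number of commuting nonabelian subgroups. So, up to sets on which $h$ is trivial, $X$ splits into finitely many pieces that cannot be split further, and each of these is an ultrafilter.

\begin{proof}
For $B\in\mathcal B$ let $\mathcal G_B=\{f\in\mathcal G:f=1\text{ off }B\}$. If $B\cap B'=\emptyset$, then $\mathcal G_B$ and $\mathcal G_{B'}$ commute elementwise, and $\mathcal G_{B\cup B'}=\mathcal G_B\mathcal G_{B'}$ by (ii).

\emph{Each $\mathcal G_B$ is perfect.} For each $y\in F$ fix an expression $y=\prod_{j\le c}[a_j(y),b_j(y)]$, with $c$ independent of $y$ and $a_j(1)=b_j(1)=1$. For $f\in\mathcal G_B$ we get $f=\prod_{j\le c}[a_j\circ f,\,b_j\circ f]$, and by (iii) the functions $a_j\circ f$ and $b_j\circ f$ are in $\mathcal G$; they are $1$ wherever $f$ is, so they lie in $\mathcal G_B$.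

\emph{The ideal.} Let $\mathcal N=\{B\in\mathcal B:h(\mathcal G_B)=1\}$. It contains $\emptyset$ and is closed under subsets in $\mathcal B$. It is closed under unions, because $\mathcal G_{B\cup B'}=\mathcal G_B\,\mathcal G_{B'\setminus B}$.

\emph{There are at most $m^2-1$ pairwise disjoint members of $\mathcal B\setminus\mathcal N$.} Let $B^1,\dots,B^r$ be such members. The groups $S_j=h(\mathcal G_{B^j})$ commute with each other, and each of them is nontrivial and perfect, hence nonabelian. Let $\mathfrak M_j$ be the commutant of $S_1\cup\dots\cup S_j$, that is, the algebra of all $m\times m$ complex matrices commuting with each element of this set. Then $S_j\subseteq\mathfrak M_{j-1}$, but $S_j\not\subseteq\mathfrak M_j$ since $S_j$ is nonabelian. Hence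
\[
m^2=\dim\mathfrak M_0>\dim\mathfrak M_1>\dots>\dim\mathfrak M_r\ge1,
\]
because $\mathfrak M_r$ contains the scalars. So $r\le m^2-1$.

\emph{The ultrafilters.} Choose pairwise disjoint $B^1,\dots,B^r\in\mathcal B\setminus\mathcal N$ with $r$ maximal. Then $X\setminus\bigcup_iB^i\in\mathcal N$, since otherwise this set could be added to the list. Let $B\in\mathcal B$. The sets $B\cap B^i$ and $B^i\setminus B$ are not both in $\mathcal N$, because their union $B^i$ is not. They are not both outside $\mathcal N$, since otherwise they could replace $B^i$ and give a longer list. So exactly one of them is in $\mathcal N$. Put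
\[
\mathfrak p_i=\{B\in\mathcal B:B\cap B^i\notin\mathcal N\}=\{B\in\mathcal B:B^i\setminus B\in\mathcal N\}.
\]
The first description shows that $\emptyset\notin\mathfrak p_i$ and that $\mathfrak p_i$ is closed under supersets in $\mathcal B$. The second shows that it is closed under finite intersections, as $B^i\setminus(B\cap B')=(B^i\setminus B)\cup(B^i\setminus B')$. The two together show that exactly one of $B$, $X\setminus B$ belongs to $\mathfrak p_i$. So $\mathfrak p_i$ is an ultrafilter.

\emph{Conclusion.} Let $f\in\mathcal G$ and let $B=\operatorname{supp}f$ belong to no $\mathfrak p_i$. Then each $B\cap B^i$ is in $\mathcal N$, and so is $B\setminus\bigcup_iB^i$. Hence $B\in\mathcal N$ and $h(f)=1$. For the last claim, $h(\mathcal G_{B^i})\ne1$, so there is $g\in\mathcal G_{B^i}$ with $h(g)\ne1$. Its support is contained in $B^i$ and is not in $\mathcal N$, so it belongs to $\mathfrak p_i$.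
\end{proof}

Perfectness entered through the dimension count: commuting \emph{nonabelian} groups of matrices use up dimensions, while commuting abelian ones need not.

\subsection{A nonmetrizable group extremal in both senses}

The $\Sigma$-product is the simplest application. Its elements have countable support, so by the last claim of Lemma~\ref{lem:ultra} the ultrafilters contain countable sets, and these are harmless.

\begin{proposition}\label{prop:both}
For every nontrivial finite perfect group $M$ and every uncountable $\kappa$, the group $\Sigma=\Sigma(M,\kappa)\le M^\kappa$ is both $s$-extremal and $r$-extremal.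
\end{proposition}

\begin{proof}
A dense pseudocompact subgroup $H\le\Sigma$ is dense in $M^\kappa$, so by Lemma~\ref{lem:onto} it is full in $M^\kappa$. By Lemma~\ref{lem:commutator}, $H=\Sigma$. So $\Sigma$ is $s$-extremal.

For $r$-extremality, let $h:\Sigma\to U(m)$ be a homomorphism. The hypotheses of Lemma~\ref{lem:ultra} hold for $F=M$, $X=\kappa$, $\mathcal B$ the algebra of all subsets of $\kappa$, and $\mathcal G=\Sigma$, since the operations in (ii) and (iii) do not enlarge supports. Let $\mathfrak p_1,\dots,\mathfrak p_r$ be the resulting ultrafilters. Each $\mathfrak p_i$ contains the support $A_i$ of an element of $\Sigma$, a countable set. Put $A=A_1\cup\dots\cup A_r$. If $f\in P_A$, then $\operatorname{supp}f$ is disjoint from $A_i\in\mathfrak p_i$, hence $\operatorname{supp}f\notin\mathfrak p_i$, for each $i$. So $h(f)=1$. Thus $h(P_A)=1$, and Lemma~\ref{lem:criterion} applies.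
\end{proof}

\section{Refinement-extremal but not subgroup-extremal}

\subsection{What the construction has to achieve}

We look for a full group $G$ with a proper full subgroup $H$ such that every homomorphism $G\to U(m)$ is trivial on some $P_A$ with $A$ countable. By Proposition~\ref{prop:neither}, $H$ must not lie in the kernel of a homomorphism of $G$ onto a nontrivial finite group.

A way to get $H$ is to fix a filter on the index set and to take all functions equal to $1$ on a member of the filter. If every countable set of coordinates can be avoided by a member of the filter, $H$ has a chance to be full. But if the coordinate groups are all equal to one finite group $F$ and $G$ contains the constant functions, then the limit along an ultrafilter containing the filter is a homomorphism onto $F$ with a kernel containing $H$. So we let the coordinate groups grow along the filter. Since a representation of dimension $m$ does not distinguish a large $SL_2(\mathbb F_q)$ from the trivial group, such limits will then cause no trouble. This suggests an index set with levels $n=1,2,\dots$ and groups growing with $n$.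

On a single level the coordinate groups are equal, and there the ultrafilters of Lemma~\ref{lem:ultra} must be harmless: for each of them some countable set has to meet all its members. We achieve this by taking the finite sets $t\subseteq I$ with $|t|\le n$ as the coordinates of level $n$, where $I$ is an uncountable set, and by restricting the functions on this level to those that depend only on $t\cap C$ for some countable $C\subseteq I$. The bound $n$ makes the level rigid; over all levels together the sets $t$ become arbitrarily large, and the filter generated by the conditions ``$\Phi\subseteq t$'', $\Phi$ finite, provides $H$.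

\subsection{Tame functions}

Let $I$ be a set of uncountable cardinality $\kappa$. For $C\subseteq I$ and $n\ge1$ write $[C]^{\le n}=\{t\subseteq C:|t|\le n\}$, and put $T_n=[I]^{\le n}$.

\begin{definition}
A function $f$ on $T_n$ is \emph{tame} if there is a countable $C\subseteq I$, called a \emph{witness}, such that $f(t)=f(t\cap C)$ for all $t\in T_n$. A subset of $T_n$ is tame if its characteristic function is.
\end{definition}

A countable $C'\supseteq C$ is also a witness, since $f(t\cap C')=f(t\cap C'\cap C)=f(t\cap C)=f(t)$. So finitely many tame functions have a common witness, and a function built pointwise from finitely many tame functions is tame. In particular the tame subsets of $T_n$ form a Boolean algebra $\mathcal B_n$.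

Consider $n=1$. Then $T_1$ consists of $\emptyset$ and the singletons, and $f$ is tame exactly when $f(\{i\})=f(\emptyset)$ for all but countably many $i$. Let $\mathfrak p$ be an ultrafilter on $\mathcal B_1$. If every member of $\mathfrak p$ contains $\emptyset$, then the set $\{\emptyset\}$ meets every member of $\mathfrak p$. Otherwise some $B_0\in\mathfrak p$ omits $\emptyset$; then $B_0$ is a countable set of singletons, and it meets each $B\in\mathfrak p$ because $B\cap B_0\in\mathfrak p$. In both cases a countable set meets all members of $\mathfrak p$. For general $n$ we repeat the passage to a member of $\mathfrak p$ that omits a given countable set; since $|t|\le n$ for $t\in T_n$, this can be done at most $n$ times.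

\begin{lemma}\label{lem:trace}
For every ultrafilter $\mathfrak p$ on $\mathcal B_n$ there is a countable $A\subseteq T_n$ meeting every member of $\mathfrak p$.
\end{lemma}

\begin{proof}
Suppose not. Then every countable subset of $T_n$ is disjoint from some member of $\mathfrak p$. Put $C_0=\emptyset$. Given a countable $C_i\subseteq I$, the set $[C_i]^{\le n}$ is countable, so there is $B_i\in\mathfrak p$ with $B_i\cap[C_i]^{\le n}=\emptyset$; let $C_{i+1}\supseteq C_i$ be a countable witness for $B_i$. Do this for $i=0,\dots,n$. The set $\bigcap_{i=0}^nB_i$ belongs to $\mathfrak p$, so it has an element $t$. For each $i\le n$ we have $t\in B_i$, hence $t\cap C_{i+1}\in B_i$ by tameness, and so $t\cap C_{i+1}\not\subseteq C_i$. Therefore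
\[
t\cap C_0\subsetneq t\cap C_1\subsetneq\dots\subsetneq t\cap C_{n+1},
\]
and $|t|\ge n+1$, contradicting $t\in T_n$.
\end{proof}

\subsection{The group and its proper dense subgroup}

Put $q_n=2^{n+1}$ and $F_n=SL_2(\mathbb F_{q_n})$; since $q_n\ge4$, this group is perfect. Let $R_n$ be the ring of tame functions $T_n\to\mathbb F_{q_n}$ and $G_n$ the group of tame functions $T_n\to F_n$. A function into $F_n$ is tame exactly when its four matrix entries are, so $G_n=SL_2(R_n)$. Let
\[
G=\prod_{n\ge1}G_n\;\le\;K=\prod_{n\ge1}F_n^{\,T_n},
\]
with the subspace topology. The index set of $K$ is the disjoint union $T=\bigsqcup_nT_n$, which has cardinality $\kappa$. No relation is required between the witnesses for the different components $f_n$ of $f=(f_n)\in G$. Let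
\[
H=\bigl\{f\in G:\text{there is a finite }\Phi\subseteq I\text{ with }f_n(t)=1\text{ for all }n\text{ and all }t\in T_n\text{ containing }\Phi\bigr\}.
\]
This is a subgroup: if $\Phi$ works for $f$ and $\Phi'$ for $g$, then $\Phi\cup\Phi'$ works for $fg$, and $\Phi$ works for $f^{-1}$.

\begin{proposition}\label{prop:not-s}
The groups $G$ and $H$ are full in $K$, and $H\ne G$. Hence $G$ is pseudocompact and not $s$-extremal.
\end{proposition}

\begin{proof}
Let $A=\bigsqcup_nA_n$ be countable with $A_n\subseteq T_n$, and let $x=(x_n)$ with $x_n\in F_n^{A_n}$. The union $C$ of all $t$ occurring in $A$ is a countable subset of $I$. Put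
\[
f_n(t)=\begin{cases}x_n(t\cap C)&\text{if }t\cap C\in A_n,\\1&\text{otherwise.}\end{cases}
\]
This depends only on $t\cap C$, so $f_n$ is tame with witness $C$; and each $t\in A_n$ satisfies $t\cap C=t$, so $f|_A=x$. Hence $G$ is full.

Since $I$ is uncountable, we can choose $\alpha\in I\setminus C$. Put $f'_n(t)=f_n(t)$ if $\alpha\notin t$, and $f'_n(t)=1$ if $\alpha\in t$. Then $f'_n$ is tame with witness $C\cup\{\alpha\}$, and $f'\in H$ with $\Phi=\{\alpha\}$. No $t$ occurring in $A$ contains $\alpha$, so $f'|_A=f|_A=x$. Hence $H$ is full.

Let $f\in G$ be such that every $f_n$ is constant with a value different from $1$. For each finite $\Phi\subseteq I$ and each $n\ge\max(|\Phi|,1)$ the set $t=\Phi$ lies in $T_n$ and $f_n(t)\ne1$. So $f\notin H$. The last claim follows from Lemma~\ref{lem:full}.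
\end{proof}

Infinitely many levels are essential here: if only the levels $T_1,\dots,T_n$ were used, the condition defining $H$ would be void, since $\Phi$ could be chosen with $|\Phi|=n+1$.

\subsection{Refinement-extremality}

\begin{proposition}\label{prop:r}
$G$ is $r$-extremal.
\end{proposition}

The proof has two steps. High levels are eliminated by the growth of $q_n$: only few characters occur in a representation of the unipotent subgroup, and the diagonal matrices permute them, which is impossible over a large field unless all these characters are trivial. The finitely many remaining levels are handled by Lemmas~\ref{lem:ultra} and~\ref{lem:trace}.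

\begin{proof}
By Lemma~\ref{lem:criterion} it suffices to find, for a given homomorphism $h:G\to U(m)$, a countable $A\subseteq T$ with $h(P_A)=1$. We regard $G_n$ as a subgroup of $G$, namely the elements that are $1$ on all other levels, and similarly for products of several $G_n$.

\medskip
\emph{Step 1: there is $n_0$ such that $h$ is trivial on $G'=\prod_{n\ge n_0}G_n$.} Put $N=m!$ and choose $n_0$ with $q_n-1>2N$ for all $n\ge n_0$. Let $R'=\prod_{n\ge n_0}R_n$, so that $G'=SL_2(R')$. The matrices $h(u(x))$, $x\in R'$, are commuting unitary matrices. So $\mathbb C^m=\bigoplus_{\chi\in\Psi}E_\chi$, where $\Psi$ is a set of at most $m$ characters $\chi$ of the additive group of $R'$ with values of absolute value $1$, each $E_\chi$ is nonzero, and $h(u(x))$ acts on $E_\chi$ as the scalar $\chi(x)$.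

Let $a\in R'$ be a unit and $0\ne v\in E_\chi$. By \eqref{eq:torus}, $u(x)d(a)=d(a)u(a^{-2}x)$, and hence
\[
h(u(x))\,h(d(a))v=\chi(a^{-2}x)\,h(d(a))v\qquad(x\in R').
\]
Since $h(d(a))v\ne0$, the character $x\mapsto\chi(a^{-2}x)$ belongs to $\Psi$. Thus each unit $a$ permutes the set $\Psi$, and the $N$-th power of a permutation of at most $m$ points is trivial. It follows that $\chi(a^{-2N}x)=\chi(x)$, equivalently
\[
\chi(a^{2N}x)=\chi(x)\qquad\text{for all }x\in R',\ \chi\in\Psi.
\]
Apply this to $a=(a_n)_{n\ge n_0}$ with $a_n$ constant, equal to a generator of $\mathbb F_{q_n}^\times$. As $q_n-1>2N$, we have $a_n^{2N}\ne1$; so $a^{2N}-1$ has nonzero constant components and is a unit of $R'$. From $\chi((a^{2N}-1)x)=1$ for all $x$ we get $\chi\equiv1$ for each $\chi\in\Psi$. Hence $h(u(R'))=1$.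

With the constant matrix $w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\in G'$ we have $w\,u(x)\,w^{-1}=l(-x)$, so $h(l(R'))=1$ as well. By Lemma~\ref{lem:sl2} there are, for each $n\ge n_0$, maps $\xi_{n,1},\dots,\xi_{n,4}:F_n\to\mathbb F_{q_n}$ such that $y=u(\xi_{n,1}(y))\,l(\xi_{n,2}(y))\,u(\xi_{n,3}(y))\,l(\xi_{n,4}(y))$ for all $y\in F_n$. For $f\in G'$ the functions $\xi_{n,j}\circ f_n$ are tame, so $x_j=(\xi_{n,j}\circ f_n)_{n\ge n_0}$ is in $R'$, and $f=u(x_1)l(x_2)u(x_3)l(x_4)$. Hence $h(G')=1$.

\medskip
\emph{Step 2: for each $n$ there is a countable $A_n\subseteq T_n$ such that $h(f)=1$ for all $f\in G_n$ with $f|_{A_n}=1$.} Apply Lemma~\ref{lem:ultra} to $F=F_n$, $X=T_n$, $\mathcal B=\mathcal B_n$, $\mathcal G=G_n$ and the restriction of $h$ to $G_n$. Its hypotheses hold, because functions built pointwise from finitely many tame functions are tame. Let $\mathfrak p_1,\dots,\mathfrak p_r$ be the resulting ultrafilters. By Lemma~\ref{lem:trace} there are countable sets $A^{(i)}\subseteq T_n$ such that $A^{(i)}$ meets every member of $\mathfrak p_i$. Put $A_n=\bigcup_iA^{(i)}$. If $f\in G_n$ and $f|_{A_n}=1$, then $\operatorname{supp}f$ misses each $A^{(i)}$, so it belongs to no $\mathfrak p_i$, and $h(f)=1$.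

\medskip
\emph{Conclusion.} Let $A=\bigcup_{n<n_0}A_n$, a countable subset of $T$. An element $f\in P_A$ is the product of its components $f_n\in G_n$, $n<n_0$, which satisfy $f_n|_{A_n}=1$, and an element of $G'$. By Steps 1 and 2, $h(f)=1$.
\end{proof}

\begin{remark}
The growth of $q_n$ was used only in Step 1, and it cannot simply be dropped. Suppose that all $F_n$ are replaced by one group $F=SL_2(\mathbb F_q)$ with $q\ge4$. The proof of Proposition~\ref{prop:not-s} is unaffected. The sets $\bigsqcup_n\{t\in T_n:\Phi\subseteq t\}$, $\Phi\subseteq I$ finite, are nonempty and closed under finite intersections, so some ultrafilter $\mathfrak p$ on $T$ contains all of them. As in Corollary~\ref{cor:neither}, let $\varphi(f)$ be the unique $c\in F$ with $\bigsqcup_n\{t\in T_n:f_n(t)=c\}\in\mathfrak p$. This is a homomorphism of $G$ onto $F$, and its kernel contains the full subgroup $H$, hence is full. By Proposition~\ref{prop:neither}, this modified $G$ is not $r$-extremal.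
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}

Let $\kappa$ be uncountable. The four parts are realized as follows.
\begin{enumerate}
\item[(1)] The image of the $\Sigma$-product of $\kappa$ copies of $SL_2(\mathbb F_5)$ in $SL_2(\mathbb F_5)^\kappa/\{1,\hat z\}$ is $s$-extremal but not $r$-extremal (Proposition~\ref{prop:s-not-r}).
\item[(2)] The group $\prod_nSL_2(R_n)$, with $|I|=\kappa$, is $r$-extremal but not $s$-extremal (Propositions~\ref{prop:not-s} and~\ref{prop:r}).
\item[(3)] For every nontrivial finite perfect group $M$, for example $M=SL_2(\mathbb F_5)$, the group $\Sigma(M,\kappa)$ has both properties (Proposition~\ref{prop:both}).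
\item[(4)] The group $(\mathbb Z/2)^\kappa$ has neither property (Corollary~\ref{cor:neither}, or Fact~\ref{fact:abelian}).
\end{enumerate}
Each of these groups is dense in a product of $\kappa$ nontrivial finite groups or, in (1), in the quotient of such a product by a subgroup of order $2$. So each has weight $\kappa$ by Lemma~\ref{lem:weight}. Finally, a pseudocompact group of countable weight is metrizable and hence extremal in both senses by Fact~\ref{fact:metrizable}. \qed

\begin{thebibliography}{9}
\bibitem{comfortross} Comfort and Ross, Pacific J. Math. 16 (1966).
\bibitem{problem} \texttt{http://wcomfort.faculty.wesleyan.edu/files/2012/02/wc130N.pdf}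
\end{thebibliography}

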